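\title{Maximum $t$-intersecting families of sets of size at most $k$}

\begin{abstract}
Let $2\le t\le n$ and $k<\frac{n+t}{2}$. We prove that the largest size of a $t$-intersecting family of subsets of $\{1,\dots,n\}$, all of size at most $k$, is attained by one of the families $\{X:|X|\le k,\ |X\cap\{1,\dots,t+2r\}|\ge t+r\}$. We determine the optimal $r$ by an explicit sign condition, and we show that, up to relabeling of the ground set, there are no other maximum families. The proof removes coordinates one at a time by a shifting argument that works for every nonincreasing weight on set sizes. Where this reduction stops, we lower the weight of the largest sets continuously until two consecutive candidates tie, and then compare the two weights.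
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$. A family $\mathcal F\subseteq 2^{[n]}$ is \emph{$t$-intersecting} if $|X\cap Y|\ge t$ for all $X,Y\in\mathcal F$. The case $X=Y$ is included, so every member has at least $t$ elements. Let $M(n,k,t)$ be the largest size of a $t$-intersecting family all of whose members have at most $k$ elements.

The simplest way to force large intersections is to fix $t$ elements and take all sets that contain them. More generally, fix a window of $t+2r$ elements and allow each set to miss at most $r$ of them. Two such sets together miss at most $2r$ elements of the window, so they share at least $t$. With $r_{\max}=\lfloor\frac{n-t}{2}\rfloor$, this gives for $0\le r\le r_{\max}$ the $t$-intersecting families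
\[
\mathcal S_r=\{X\subseteq[n]:|X\cap[t+2r]|\ge t+r\},\qquad \mathcal S_r^{\le k}=\{X\in\mathcal S_r:|X|\le k\}.
\]
A larger $r$ offers more choices inside the window, but it spends $t+r$ of the at most $k$ elements there and leaves fewer choices outside. So the best $r$ depends on $n$, $k$ and $t$. For $k=t$ a family has at most one member. For $k=t+1$ and $n\ge t+3$ the family $\mathcal S_0^{\le k}$ consists of $[t]$ and its $n-t$ one-element extensions, $\mathcal S_1^{\le k}$ consists of the $t+2$ subsets of $[t+2]$ of size $t+1$, and $\mathcal S_r^{\le k}$ is empty for $r\ge2$. The second family is larger for $n\le 2t$, the first for $n\ge 2t+2$, and they tie for $n=2t+1$.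

Two $j$-element subsets of $[n]$ can meet in as few as $\max(0,2j-n)$ elements. Hence, for $k\ge1$, the condition $k<\frac{n+t}2$ says that for no $j\le k$ is the family of all $j$-element subsets $t$-intersecting. In this range Conjecture~11 of \cite{TBL} states that
\[
M(n,k,t)=\max\bigl\{|\mathcal S_r^{\le k}|:0\le r\le r_{\max}\bigr\}.
\]
The case $t=1$ is known, via complements and the Erd\H{o}s--Ko--Rado theorem. Throughout the paper $n,t,k$ are integers with $2\le t\le n$ and $k\ge1$, and $\binom Nl=0$ for $l<0$ or $l>N$. For $1\le s\le r_{\max}$ put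
\begin{equation}\label{eq:Delta}
\Delta_s=(t+s-1)\sum_{l\le k-t-s}\binom{n-t-2s}{l}-s\sum_{l\le k-t-s+1}\binom{n-t-2s}{l}.
\end{equation}
Lemma~\ref{lem:diff} shows that $\Delta_s$ has the sign of $|\mathcal S_s^{\le k}|-|\mathcal S_{s-1}^{\le k}|$. Let $r^*$ be the largest $s\ge1$ with $\Delta_s>0$, and $r^*=0$ if there is none.

\begin{theorem}\label{thm:A}
If $k<\frac{n+t}2$, then
\[
M(n,k,t)=\max_{0\le r\le r_{\max}}|\mathcal S_r^{\le k}|=|\mathcal S_{r^*}^{\le k}|.
\]
\end{theorem}

For $T\subseteq[n]$ with $|T|=t+2r$ let $\mathcal S^{\le k}(T)=\{X\subseteq[n]:|X|\le k,\ |X\cap T|\ge t+r\}$, so that $\mathcal S_r^{\le k}=\mathcal S^{\le k}([t+2r])$. We call $r$ a \emph{maximizer} if it maximizes $|\mathcal S_r^{\le k}|$ over $0\le r\le r_{\max}$.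

\begin{theorem}\label{thm:B}
Let $t\le k<\frac{n+t}2$.
\begin{itemize}
\item[(i)] $\Delta_s>0$ if and only if $1\le s\le r^*$, and $\Delta_s<0$ for $r^*+2\le s\le\min(r_{\max},k-t)$. The set of maximizers is $\{r^*,r^*+1\}$ if $r^*+1\le r_{\max}$ and $\Delta_{r^*+1}=0$, and it is $\{r^*\}$ otherwise.
\item[(ii)] The $t$-intersecting families of size $M(n,k,t)$ whose members have at most $k$ elements are exactly the families $\mathcal S^{\le k}(T)$ with $T\subseteq[n]$, $|T|=t+2r$ and $r$ a maximizer.
\end{itemize}
\end{theorem}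

The assumption $k\ge t$ only excludes the case in which the empty family is the sole competitor. For $k=t+1$ formula \eqref{eq:Delta} gives $\Delta_1=t-(n-t-1)=2t+1-n$ and $\Delta_s\le0$ for $s\ge2$, so $M(n,t+1,t)=\max(t+2,\,n-t+1)$ for $n\ge t+3$; for $n=2t+1$ both kinds of families are maximum.

The proof does not stay within the counting problem: it uses weights that depend on the size of a set, and in particular a fractional weight on the largest sets. Section~\ref{sec:weights} states two weighted results, Theorems~\ref{thm:Aprime} and~\ref{thm:C}, and Section~\ref{sec:example} runs the whole method on one small case. Sections~\ref{sec:reduction}--\ref{sec:optimal} prove Theorem~\ref{thm:A}, and Section~\ref{sec:classification} proves Theorem~\ref{thm:B}. We write $E-x$ and $E+x$ for $E\setminus\{x\}$ and $E\cup\{x\}$.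

\section{Weights and traces}\label{sec:weights}

A \emph{weight} on $\{0,\dots,m\}$ is a nonincreasing function $w:\{0,\dots,m\}\to[0,\infty)$. For $G\subseteq2^{[m]}$ let $w(G)=\sum_{E\in G}w(|E|)$, and let $\mu_m(w)$ be the maximum of $w(G)$ over all $t$-intersecting $G\subseteq2^{[m]}$. For $0\le j\le m-1$ put $w^-(j)=w(j)+w(j+1)$; this is a weight on $\{0,\dots,m-1\}$.

Weights arise even if one only wants to count, because each family $\mathcal S_r$ is determined by the \emph{traces} $X\cap[m]$ with $m=t+2r$, and a small trace extends to more sets of size at most $k$ than a large one. Fix a weight $\omega=(\omega_0,\dots,\omega_n)$ on $\{0,\dots,n\}$. For $0\le j\le m\le n$ let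
\[
W_m(j)=\sum_l\binom{n-m}{l}\omega_{j+l}.
\]
This is the total $\omega$-weight of the sets $X\subseteq[n]$ with a given trace of size $j$ on $[m]$. Each $W_m$ is a weight, $W_n=\omega$, and Pascal's rule gives $(W_m)^-=W_{m-1}$. The \emph{lift} $\{X\subseteq[n]:X\cap[m]\in G\}$ of a family $G\subseteq2^{[m]}$ has $\omega$-weight $W_m(G)$, and it is $t$-intersecting if $G$ is. In particular $\mu_m(W_m)\le\mu_n(\omega)$. The family $\mathcal S_r$ is the lift of
\[
K_r=\{E\subseteq[t+2r]:|E|\ge t+r\},
\]
so $\omega(\mathcal S_r)=W_{t+2r}(K_r)$. For $1\le s\le r_{\max}$ put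
\[
D_s(\omega)=(t+s-1)\,W_{t+2s}(t+s)-s\,W_{t+2s}(t+s-1).
\]

\begin{lemma}\label{lem:diff}
For $1\le s\le r_{\max}$,
\[
\omega(\mathcal S_s)-\omega(\mathcal S_{s-1})=\frac1s\binom{t+2s-2}{t+s-1}D_s(\omega).
\]
\end{lemma}

\begin{proof}
Let $m=t+2s$ and compare traces on $[m]$. A set in $\mathcal S_s\setminus\mathcal S_{s-1}$ has at least $t+s$ elements in $[m]$ and at most $t+s-2$ in $[m-2]$, so it has exactly $t+s-2$ elements in $[m-2]$ and contains $m-1$ and $m$. A set in $\mathcal S_{s-1}\setminus\mathcal S_s$ has exactly $t+s-1$ elements in $[m-2]$ and contains neither $m-1$ nor $m$. The difference is therefore $\binom{m-2}{t+s-2}W_m(t+s)-\binom{m-2}{t+s-1}W_m(t+s-1)$, and $\binom{m-2}{t+s-2}=\frac{t+s-1}{s}\binom{m-2}{t+s-1}$.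
\end{proof}

The weights that matter most interpolate between the truncations at consecutive integers. For real $\kappa>0$ let
\[
\omega^\kappa_j=\min\bigl(1,\max(0,\kappa+1-j)\bigr).
\]
If $\kappa=k-1+\lambda$ with $\lambda\in(0,1]$, then sets of size less than $k$ have weight $1$, sets of size $k$ have weight $\lambda$, and larger sets have weight $0$. For $\kappa=k$ this is the indicator of $j\le k$, so $M(n,k,t)=\mu_n(\omega^k)$ and $|\mathcal S_r^{\le k}|=\omega^k(\mathcal S_r)$. For an integer $N\ge0$ and real $u$ let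
\[
B_N(u)=\sum_{l=0}^N\binom Nl\min\bigl(1,\max(0,u+1-l)\bigr).
\]
With $b_h=\sum_{l\le h}\binom Nl$ we have
\begin{equation}\label{eq:interp}
B_N(h-1+\lambda)=(1-\lambda)\,b_{h-1}+\lambda\, b_h\qquad(h\in\mathbb Z,\ 0<\lambda\le1),
\end{equation}
so $B_N$ is the piecewise linear interpolation of the partial sums $b_h$. It is continuous and nondecreasing, and $B_N(u)>0$ if and only if $u>-1$. For $\omega=\omega^\kappa$ we have $W_m(j)=B_{n-m}(\kappa-j)$, which is positive if and only if $j<\kappa+1$. We write $D_s(\kappa)$ for $D_s(\omega^\kappa)$, so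
\begin{equation}\label{eq:Dkappa}
D_s(\kappa)=(t+s-1)\,B_{n-t-2s}(\kappa-t-s)-s\,B_{n-t-2s}(\kappa-t-s+1),
\end{equation}
and $D_s(k)=\Delta_s$.

\begin{theorem}\label{thm:Aprime}
Let $\lambda\in(0,1]$ and $\kappa=k-1+\lambda\le\frac{n+t-1}2$. Then
\[
\mu_n(\omega^\kappa)=\max_{0\le r\le r_{\max}}\omega^\kappa(\mathcal S_r)=\omega^\kappa(\mathcal S_{\rho}),
\]
where $\rho$ is the largest $s\ge1$ with $D_s(\kappa)>0$, and $\rho=0$ if there is none.
\end{theorem}

An integer $k<\frac{n+t}2$ satisfies $k\le\frac{n+t-1}2$, so Theorem~\ref{thm:A} is the case $\lambda=1$ of Theorem~\ref{thm:Aprime}. The first half of the proof needs no special form of the weight.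

\begin{theorem}\label{thm:C}
Let $\omega_0\ge\dots\ge\omega_n\ge0$ be any weight and let $0\le r\le r_{\max}$. If $\omega(\mathcal S_s)\le\omega(\mathcal S_{s-1})$ for all $s$ with $r<s\le r_{\max}$, then the maximum of $\omega(\mathcal F)$ over $t$-intersecting $\mathcal F\subseteq2^{[n]}$ is attained by a family that depends only on $X\cap[t+2r]$; that is, $\mu_n(\omega)=\mu_{t+2r}(W_{t+2r})$. In particular, if the hypothesis holds for $r=0$, the maximum is $\omega(\mathcal S_0)$.
\end{theorem}

Theorem~\ref{thm:C} follows by iterating a one-step statement, which we prove in Section~\ref{sec:reduction}.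

\begin{lemma}[Reduction]\label{lem:red}
Let $m>t$ and let $w$ be a weight on $\{0,\dots,m\}$. Suppose that $m-t$ is odd, or that $m-t=2r$ and
\begin{equation}\label{eq:cond}
r\,w(t+r-1)\ge(t+r-1)\,w(t+r).
\end{equation}
Then $\mu_m(w)=\mu_{m-1}(w^-)$.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $m=t+2s$ and $w=W_m$, condition \eqref{eq:cond} reads $D_s(\omega)\le0$, and by Lemma~\ref{lem:diff} this holds for $r<s\le r_{\max}$. So Lemma~\ref{lem:red} applies to $W_m$ for $m=n,n-1,\dots,t+2r+1$, and $\mu_n(\omega)=\mu_{t+2r}(W_{t+2r})$. The lift of an optimal $G\subseteq2^{[t+2r]}$ attains the maximum. For $r=0$ every $t$-intersecting $G\subseteq2^{[t]}$ is contained in $\{[t]\}=K_0$, so the maximum is $W_t(K_0)=\omega(\mathcal S_0)$.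
\end{proof}

\section{The case $n=7$, $t=2$, $k=4$}\label{sec:example}

Here $r_{\max}=2$. The family $\mathcal S_0^{\le4}$ has $1+5+10=16$ members. The family $\mathcal S_1^{\le 4}$ has $4\cdot(1+3)+1=17$ members: a $3$-subset of $[4]$ with at most one of the elements $5,6,7$, or the set $[4]$. The family $\mathcal S_2^{\le4}$ consists of the $15$ subsets of $[6]$ of size $4$. We show that $M(7,4,2)=17$, using only Lemma~\ref{lem:red}.

\emph{Reduction.} Take $\omega=\omega^4$. The steps $m=7$ and $m=5$ have $m-t$ odd. At $m=6$ we have $W_6(3)=2$ and $W_6(4)=1$, and \eqref{eq:cond} reads $2\cdot2\ge3\cdot1$. Hence $M(7,4,2)=\mu_4(w)$ with $w=W_4$, where $w(2)=7$, $w(3)=4$, $w(4)=1$. At $m=4$ condition \eqref{eq:cond} reads $w(2)\ge2w(3)$, which is false. The conclusion of the lemma is false as well: a $2$-intersecting family in $2^{[3]}$ has at most one member of size $2$, so $\mu_3(w^-)=11+5=16$, while $w(K_1)=17$. The reduction has brought us to the right window, but it says nothing about the optimum there.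

\emph{Deformation to a tie.} Give the $4$-sets of $[7]$ the weight $\lambda$, that is, pass to $\omega^{3+\lambda}$. The weights of traces on $[4]$ become $w'(2)=4+3\lambda$, $w'(3)=1+3\lambda$, $w'(4)=\lambda$, and $D_1(3+\lambda)=2w'(3)-w'(2)=3\lambda-2$. This vanishes at $\lambda=\frac23$, and no integer truncation produces the tie, since the values at $\lambda=0$ and $\lambda=1$ are $-2$ and $1$. At the tie two things hold at once. Condition \eqref{eq:cond} holds, so the reduction continues to $[3]$ and then to $[2]$, giving $\mu_4(w')=w'(2)+2w'(3)+w'(4)=\frac{38}3$. And $K_1$ has the same weight, $4w'(3)+w'(4)=\frac{38}3$. So $K_1$ is optimal for $w'$.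

\emph{Comparison.} Scale $w'$ by $\alpha=\frac43$, so that it agrees with $w$ at the threshold size $3$:
\[
\begin{array}{c|ccc}
j&2&3&4\\\hline
w(j)&7&4&1\\
w'(j)&6&3&2/3\\
\alpha w'(j)&8&4&8/9
\end{array}
\]
Passing from $\alpha w'$ to $w$ raises the weight of the sizes that $K_1$ contains in full and lowers the weight of the size that $K_1$ avoids. So for a $2$-intersecting $G\subseteq2^{[4]}$ with $g_j$ members of size $j$,
\[
w(K_1)-w(G)=4(4-g_3)+(1-g_4)-7g_2\ \ge\ 4(4-g_3)+\tfrac89(1-g_4)-8g_2=\alpha\bigl(w'(K_1)-w'(G)\bigr)\ge0 .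
\]
Hence $\mu_4(w)=17$. On $[4]$ this could be seen directly, but the argument above extends to every window $[t+2r]$. It needs three facts: the reduction lemma; the existence of a tie, with $w/w'$ monotone (Lemma~\ref{lem:phi}); and, since the reduction at a tie lands in $[t+2r-2]$, where the argument must be repeated, the fact that $\mathcal S_{r-1}$ still beats $\mathcal S_{r-2}$ for the deformed weight (Corollary~\ref{cor:sign}). The last point is invisible in the example, where $r-1=0$, and it is the only place where the proof of Theorem~\ref{thm:A} uses $k<\frac{n+t}2$.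

\section{Removing the last coordinate}\label{sec:reduction}

\subsection*{Shifts}
We recall the shifting technique \cite{Frankl}. Let $x<y$ be elements of the ground set and $G$ a family. The subsets that contain exactly one of $x,y$ fall into pairs $\{Z+x,Z+y\}$ with $x,y\notin Z$. The \emph{shift} $\sigma_{xy}(G)$ is obtained from $G$ by replacing $Z+y$ with $Z+x$ whenever $Z+y\in G$ and $Z+x\notin G$. We call $G$ \emph{$\sigma_{xy}$-stable} if $\sigma_{xy}(G)=G$, that is, if $E\in G$, $y\in E$, $x\notin E$ imply $E-y+x\in G$, and \emph{stable} if this holds for all $x<y$. We use the following facts.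
\begin{itemize}
\item[(S1)] $\sigma_{xy}(G)$ and $G$ have the same members among the sets containing both or neither of $x,y$, and the same number of members in each pair $\{Z+x,Z+y\}$. So shifts preserve $|G|$ and $w(G)$ for every weight, and $\sigma_{xy}(G)$ is $\sigma_{xy}$-stable.
\item[(S2)] If $G$ is $t$-intersecting, so is $\sigma_{xy}(G)$.
\item[(S3)] Finitely many shifts carry $G$ to a stable family, because a shift that changes $G$ decreases $\sum_{E\in G}\sum_{e\in E}e$.
\end{itemize}
For (S2), let $Z+x$ be a new set, so $Z+y\in G$. If $Z'+x$ is also new, then $|(Z+x)\cap(Z'+x)|=|(Z+y)\cap(Z'+y)|\ge t$. If $Y\in G\cap\sigma_{xy}(G)$, then $|(Z+x)\cap Y|\ge|(Z+y)\cap Y|\ge t$ unless $y\in Y$ and $x\notin Y$. In that case $Y$ was not moved, so $Y-y+x\in G$, and $(Z+x)\cap Y=Z\cap Y=(Z+y)\cap(Y-y+x)$.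

\subsection*{The sets that depend on $m$}
Let $G\subseteq2^{[m]}$ be $t$-intersecting and $\sigma_{xm}$-stable for all $x<m$. Put
\[
R=R(G)=\{E\in G:m\in E,\ E-m\notin G\},\qquad R_i=\{E\in R:|E|=i\},\qquad R_i^x=\{E\in R_i:x\notin E\}.
\]
Then $R_i=\emptyset$ unless $t\le i\le m$. If $R$ is empty, then $E-m\in G$ for all $E\in G$, so $G$ is contained in the lift of a $t$-intersecting family on $[m-1]$. Our aim is therefore to empty $R$ without losing weight. A set $E\in R$ leaves $R$ if we add $E-m$ to the family or if we delete $E$. Adding gains weight but may destroy $t$-intersection, and the next lemma locates the danger.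

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(a)] If $E\in R$ and $Y\in G\setminus R$, then $|(E-m)\cap Y|\ge t$.
\item[(b)] If $E,E'\in R$, possibly equal, and $E\cup E'\ne[m]$, then $|E\cap E'|\ge t+1$.
\item[(c)] If $E,E'\in R$ and $|E|+|E'|\ne m+t$, then $|E\cap E'|\ge t+1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $m\notin Y$, then $(E-m)\cap Y=E\cap Y$. If $m\in Y$, then $Y-m\in G$ and $(E-m)\cap Y=E\cap(Y-m)$.

(b) Take $x\in[m]\setminus(E\cup E')$; then $x<m$. By stability $E-m+x\in G$, and $(E-m+x)\cap E'=(E\cap E')-m$. Since $m\in E\cap E'$, this gives $|E\cap E'|-1\ge t$.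

(c) By (b) we may assume $E\cup E'=[m]$. Then $|E\cap E'|=|E|+|E'|-m$, which is at least $t$ and different from $t$.
\end{proof}

\begin{lemma}\label{lem:op}
Let $C,L\subseteq R$ be disjoint, and suppose $|E\cap E'|\ge t+1$ for all $E\in C$ and $E'\in R\setminus L$. Then $G'=(G\setminus L)\cup\{E-m:E\in C\}$ is $t$-intersecting, $R(G')=R\setminus(C\cup L)$, and for every weight $w$
\[
w(G')=w(G)+\sum_{E\in C}w(|E|-1)-\sum_{E\in L}w(|E|).
\]
\end{lemma}

\begin{proof}
A new set $E-m$ meets each member of $G\setminus R$ in at least $t$ elements by Lemma~\ref{lem:R}(a). If $E'\in R\setminus L$, then $(E-m)\cap E'=(E-m)\cap(E'-m)=(E\cap E')-m$ has at least $t$ elements; as $C\subseteq R\setminus L$, this covers the remaining old sets and all new sets. The new sets are not in $G$, by the definition of $R$, which gives the weight formula. The members of $G'$ containing $m$ are those of $G\setminus L$, and for such a set $E$ we have $E-m\in G'$ if and only if $E-m\in G$ or $E\in C$. This gives $R(G')$.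
\end{proof}

By Lemma~\ref{lem:R}(c), a conflict can only occur between the levels $R_i$ and $R_{m+t-i}$. For two different levels we copy one and delete the other. If $m-t$ is even, the middle level conflicts with itself; there Lemma~\ref{lem:R}(b) lets us copy the sets that miss a fixed element $x$, and we choose $x$ by averaging. This is the only step that can lose weight, and it is the source of condition \eqref{eq:cond}.

\begin{proof}[Proof of Lemma~\ref{lem:red}]
If $H\subseteq2^{[m-1]}$ is $t$-intersecting, then so is $\{E\subseteq[m]:E-m\in H\}$, and its $w$-weight is $w^-(H)$. So $\mu_m(w)\ge\mu_{m-1}(w^-)$.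

For the converse let $G$ be $t$-intersecting with $w(G)=\mu_m(w)$; by (S1)--(S3) we may take $G$ stable. We partition $R$ into $C$ and $L$ level by level.

Let $i\ne j$ with $i+j=m+t$ and $t\le i,j\le m$. Putting $R_i$ into $C$ and $R_j$ into $L$ contributes $|R_i|w(i-1)-|R_j|w(j)$ to the change of weight, and the opposite choice contributes $|R_j|w(j-1)-|R_i|w(i)$. If both were negative, then, as $w$ is nonincreasing,
\[
|R_i|w(i-1)<|R_j|w(j)\le|R_j|w(j-1)<|R_i|w(i)\le|R_i|w(i-1),
\]
which is absurd. We make a choice with nonnegative contribution.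

If $m=t+2r$, let $c=t+r$. For $x\in[m-1]$, putting $R_c^x$ into $C$ and $R_c\setminus R_c^x$ into $L$ contributes $|R_c^x|w(c-1)-(|R_c|-|R_c^x|)w(c)$. Each $E\in R_c$ contains $c-1$ elements of $[m-1]$ and misses the other $r$. Therefore
\begin{equation}\label{eq:average}
\sum_{x\in[m-1]}\Bigl(|R_c^x|w(c-1)-(|R_c|-|R_c^x|)w(c)\Bigr)=|R_c|\bigl(r\,w(c-1)-(c-1)\,w(c)\bigr),
\end{equation}
which is nonnegative by \eqref{eq:cond}. We choose $x$ with nonnegative contribution.

Now $R\setminus L=C$. Two members of $C$ whose sizes add up to $m+t$ both lie in $R_c^x$, so their union misses $x$. By Lemma~\ref{lem:R}(b),(c) the hypothesis of Lemma~\ref{lem:op} holds, and we obtain a $t$-intersecting $G'$ with $w(G')\ge w(G)$ and $R(G')=\emptyset$. Let $H=G'\cap2^{[m-1]}$. Then $G'\subseteq\{E\subseteq[m]:E-m\in H\}$, and since $w\ge0$ we get $w(G)\le w(G')\le w^-(H)\le\mu_{m-1}(w^-)$.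
\end{proof}

\begin{remark}
For $G=K_r$ and $m=t+2r$, the family $R$ consists of the $(t+r)$-sets containing $m$. The choice $x=m-1$ deletes those that contain $m-1$ and adds the $(t+r-1)$-subsets of $[m-2]$. By the proof of Lemma~\ref{lem:diff}, this is the passage from $\mathcal S_r$ to $\mathcal S_{r-1}$, which explains why \eqref{eq:cond} coincides with $D_r\le0$.
\end{remark}

\section{Two inequalities for partial binomial sums}\label{sec:binomial}

For $u>-1$ let
\[
\varphi_N(u)=\frac{B_N(u+1)}{B_N(u)}.
\]
By \eqref{eq:Dkappa}, for $\kappa>t+s-1$,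
\begin{equation}\label{eq:sign}
D_s(\kappa)\ \text{ has the sign of }\ \Bigl(1+\frac{t-1}s\Bigr)-\varphi_{n-t-2s}(\kappa-t-s).
\end{equation}
So we need to know how $\varphi_N(u)$ behaves when $\kappa$ varies, which changes $u$, and when $s$ grows by one, which replaces $(N,u)$ by $(N-2,u-1)$.

\begin{lemma}\label{lem:phi}
For $N\ge0$ the function $\varphi_N$ is continuous and nonincreasing on $(-1,\infty)$, and $\varphi_N(u)\to\infty$ as $u\to-1^+$.
\end{lemma}

\begin{proof}
Continuity follows from that of $B_N$ and from $B_N>0$ on $(-1,\infty)$. As $u\to-1^+$ we have $B_N(u)\to0$ and $B_N(u+1)\to1$. For $u=h-1+\lambda$ with $h\ge0$, formula \eqref{eq:interp} gives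
\[
\varphi_N(u)=\frac{b_h+\lambda(b_{h+1}-b_h)}{b_{h-1}+\lambda(b_h-b_{h-1})},
\]
and the derivative in $\lambda$ has the sign of $(b_{h+1}-b_h)b_{h-1}-b_h(b_h-b_{h-1})=b_{h+1}b_{h-1}-b_h^2$. Now
\[
b_h^2-b_{h-1}b_{h+1}=\binom Nh b_h-\binom N{h+1}b_{h-1}=\sum_{l=0}^h\Bigl[\binom Nh\binom Nl-\binom N{h+1}\binom N{l-1}\Bigr].
\]
Each bracket is nonnegative. The subtracted product vanishes if $l=0$ or $h\ge N$. Otherwise the inequality says $\binom Nl/\binom N{l-1}\ge\binom N{h+1}/\binom Nh$, which holds because $\binom Nl/\binom N{l-1}=\frac{N+1}l-1$ decreases in $l$.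
\end{proof}

The step $(N,u)\mapsto(N-2,u-1)$ keeps the distance $\frac N2-u$ from the middle of the binomial row fixed. The next lemma says that below the middle the ratio does not decrease under this step.

\begin{lemma}\label{lem:step}
If $N\ge2$ and $0<u\le\frac{N-1}2$, then $\varphi_N(u)\le\varphi_{N-2}(u-1)$.
\end{lemma}

The bound on $u$ cannot be relaxed to $u\le\frac N2$, since $\varphi_2(1)=\frac43>1=\varphi_0(0)$.

\begin{proof}
Write $u=h-1+\lambda$ with $\lambda\in(0,1]$; then $h\ge1$. Put
\[
p_l=(1-\lambda)\binom Nl+\lambda\binom N{l+1},\qquad q_l=(1-\lambda)\binom{N-2}l+\lambda\binom{N-2}{l+1},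
\]
which vanish for $l\le-2$. By \eqref{eq:interp}, with $P=\sum_{l\le h-1}p_l$ and $Q=\sum_{l\le h-1}q_{l-1}$,
\[
B_N(u)=P,\quad B_N(u+1)=P+p_h,\quad B_{N-2}(u-1)=Q,\quad B_{N-2}(u)=Q+q_{h-1}.
\]
So the claim is $p_hQ\le q_{h-1}P$. The hypothesis $2u\le N-1$ gives $N-2h\ge2\lambda-1>-1$. Hence $N-2h\ge0$, and $N-2h\ge1$ if $\lambda>\frac12$. Also $h\le\frac N2\le N-1$, so $p_l>0$ for $0\le l\le h$, and we may put $\rho_l=q_{l-1}/p_l$ for these $l$. It suffices to show $\rho_0\le\rho_1\le\dots\le\rho_h$. Indeed, then $q_{l-1}\le\rho_hp_l$ for all $l\le h-1$ (the left side is $0$ for $l<0$), and summation gives $Q\le\rho_hP$.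

Fix $1\le l\le h$; we show $p_{l-1}q_{l-1}\ge p_lq_{l-2}$. From $\binom Nl=\frac{l+1}{N+1}\binom{N+1}{l+1}$ and $\binom N{l+1}=\frac{N-l}{N+1}\binom{N+1}{l+1}$, and the same identities with $N-2$ in place of $N$, we get
\[
p_{l-1}=\binom{N+1}{l}\frac{a}{N+1},\quad p_l=\binom{N+1}{l+1}\frac{b}{N+1},\quad q_{l-2}=\binom{N-1}{l-1}\frac{a-1}{N-1},\quad q_{l-1}=\binom{N-1}{l}\frac{b-1}{N-1},
\]
where $a=(1-\lambda)l+\lambda(N-l+1)$ and $b=(1-\lambda)(l+1)+\lambda(N-l)$. We divide the desired inequality by $\binom{N+1}l\binom{N-1}{l-1}/(N^2-1)$, use $\binom{N-1}l/\binom{N-1}{l-1}=\frac{N-l}l$ and $\binom{N+1}{l+1}/\binom{N+1}l=\frac{N+1-l}{l+1}$, and multiply by $l(l+1)$. It becomes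
\[
(N-l)(l+1)\,a(b-1)\ge l(N+1-l)\,b(a-1).
\]
Let $d=N-2l\ge N-2h$. Then $(N-l)(l+1)=l(N+1-l)+d$, $N+1-l=l+d+1$, and $a(b-1)-b(a-1)=b-a=1-2\lambda$. So the left side minus the right side equals
\[
l(l+d+1)(1-2\lambda)+d\,a\,(b-1),\qquad\text{where } a=l+\lambda(d+1),\quad b-1=l+\lambda(d-1).
\]
If $\lambda\le\frac12$, the first term is nonnegative, and so is the second, because either $d=0$ or $b-1\ge l$. If $\lambda>\frac12$, then $d\ge1$, so $b-1\ge l$ and $da\ge a=l+\lambda(d+1)\ge(2\lambda-1)(l+d+1)$, using $2\lambda-1\le\lambda\le1$. Thus the second term is at least $(2\lambda-1)\,l\,(l+d+1)$, and the difference is nonnegative.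
\end{proof}

\begin{corollary}\label{cor:sign}
Let $1\le s<r_{\max}$ and $t+s<\kappa\le\frac{n+t-1}2$. If $D_s(\kappa)\le0$, then $D_{s+1}(\kappa)<0$.
\end{corollary}

\begin{proof}
Let $N=n-t-2s\ge2$ and $u=\kappa-t-s>0$. The upper bound on $\kappa$ is equivalent to $2u\le N-1$. By Lemma~\ref{lem:step} and \eqref{eq:sign},
\[
\varphi_{N-2}(u-1)\ge\varphi_N(u)\ge1+\frac{t-1}s>1+\frac{t-1}{s+1},
\]
where the strict inequality uses $t\ge2$. By \eqref{eq:sign} for $s+1$, this means $D_{s+1}(\kappa)<0$.
\end{proof}

\section{The optimum on the window $[t+2r]$}\label{sec:optimal}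

We now carry out the deformation and comparison of Section~\ref{sec:example} in general. The last assertion of the proposition is needed only for the classification.

\begin{proposition}\label{prop:window}
Let $0<\kappa\le\frac{n+t-1}2$ and $0\le r\le r_{\max}$. Suppose that $r=0$, or that $\kappa>t+r-1$ and $D_r(\kappa)\ge0$. Then, for $\omega=\omega^\kappa$ and $m=t+2r$,
\[
\mu_m(W_m)=W_m(K_r).
\]
If $r\ge1$ and $D_r(\kappa)>0$, then every $t$-intersecting $G\subseteq2^{[m]}$ with $W_m(G)=\mu_m(W_m)$ is contained in $K_r$.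
\end{proposition}

\begin{proof}
We use induction on $r$, for all admissible $\kappa$ at once. For $r=0$ every $t$-intersecting $G\subseteq2^{[t]}$ is contained in $K_0$. Let $r\ge1$, $c=t+r$, $N=n-m$.

\emph{Case 1: $D_r(\kappa)=0$.} Lemma~\ref{lem:red} applies to $W_m$, and then to $W_{m-1}$ because $m-1-t$ is odd. So $\mu_m(W_m)=\mu_{m-2}(W_{m-2})$. If $r\ge2$, then $D_{r-1}(\kappa)>0$, for otherwise Corollary~\ref{cor:sign} with $s=r-1$, which is allowed since $\kappa>t+r-1$, would give $D_r(\kappa)<0$. So the induction hypothesis applies to $r-1$, and Lemma~\ref{lem:diff} gives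
\[
\mu_m(W_m)=\omega^\kappa(\mathcal S_{r-1})=\omega^\kappa(\mathcal S_r)=W_m(K_r).
\]

\emph{Case 2: $D_r(\kappa)>0$.} By \eqref{eq:sign}, $\varphi_N(\kappa-c)<\frac{c-1}r$. By Lemma~\ref{lem:phi} and the intermediate value theorem there is $\kappa'\in(c-1,\kappa)$ with $\varphi_N(\kappa'-c)=\frac{c-1}r$, that is, $D_r(\kappa')=0$. Let $w(j)=B_N(\kappa-j)$ and $w'(j)=B_N(\kappa'-j)$ be the trace weights on $[m]$ for $\kappa$ and $\kappa'$. Case~1 applies to $\kappa'$ and gives $\mu_m(w')=w'(K_r)$.

If $j\ge1$ and $w'(j)>0$, then $\kappa-j>\kappa'-j>-1$, and Lemma~\ref{lem:phi} gives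
\[
\frac{w(j-1)}{w(j)}=\varphi_N(\kappa-j)\le\varphi_N(\kappa'-j)=\frac{w'(j-1)}{w'(j)},
\]
with strict inequality for $j=c$ by the choice of $\kappa'$. So $w(j)/w'(j)$ is nondecreasing on the initial interval where $w'(j)>0$, which contains $c$, and it increases strictly from $c-1$ to $c$. With $\alpha=w(c)/w'(c)>0$ we get
\[
w(j)\ge\alpha w'(j)\quad(j\ge c),\qquad w(j)<\alpha w'(j)\quad(j<c);
\]
for $j>c$ with $w'(j)=0$ the first inequality is just $w(j)\ge0$. Let $G\subseteq2^{[m]}$ be $t$-intersecting with $g_j$ members of size $j$. For any weight $v$ we have $v(K_r)-v(G)=\sum_{j\ge c}\bigl(\binom mj-g_j\bigr)v(j)-\sum_{j<c}g_jv(j)$. Hence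
\[
w(K_r)-w(G)=\alpha\bigl(w'(K_r)-w'(G)\bigr)+\sum_{j\ge c}\Bigl(\binom mj-g_j\Bigr)\bigl(w(j)-\alpha w'(j)\bigr)+\sum_{j<c}g_j\bigl(\alpha w'(j)-w(j)\bigr).
\]
All terms on the right are nonnegative, so $w(G)\le w(K_r)$. Equality forces $g_j=0$ for all $j<c$, that is, $G\subseteq K_r$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:Aprime} and~\ref{thm:A}]
We have $D_s(\kappa)\le0$ for $s>\rho$, so Lemma~\ref{lem:diff} and Theorem~\ref{thm:C} give $\mu_n(\omega^\kappa)=\mu_{t+2\rho}(W_{t+2\rho})$. If $\rho\ge1$, then $D_\rho(\kappa)>0$ forces $W_{t+2\rho}(t+\rho)>0$, that is, $\kappa>t+\rho-1$. By Proposition~\ref{prop:window}, $\mu_n(\omega^\kappa)=\omega^\kappa(\mathcal S_\rho)$. Since every $\mathcal S_r$ is $t$-intersecting, this value is also $\max_r\omega^\kappa(\mathcal S_r)$. Theorem~\ref{thm:A} is the case $\kappa=k$, in which $\rho=r^*$.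
\end{proof}

\section{The maximum families}\label{sec:classification}

In this section $t\le k<\frac{n+t}2$, $\omega=\omega^k$ and $M=M(n,k,t)>0$. Now $W_m(j)=\sum_{l\le k-j}\binom{n-m}l$ is positive if and only if $j\le k$. A \emph{maximum family} is a $t$-intersecting family of size $M$ whose members have at most $k$ elements.

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Let $1\le s<r_{\max}$ and $\Delta_s\le0$. If $k\ge t+s+1$, then $\Delta_{s+1}<0$ by Corollary~\ref{cor:sign}. If $k<t+s+1$, the first sum in the formula \eqref{eq:Delta} for $\Delta_{s+1}$ is empty, and $\Delta_{s+1}\le0$. Hence $\{s:\Delta_s>0\}=\{1,\dots,r^*\}$. For $r^*+2\le s\le\min(r_{\max},k-t)$ we have $\Delta_{s-1}\le0$ and $k\ge t+s$, so $\Delta_s<0$.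

By Lemma~\ref{lem:diff}, $|\mathcal S_r^{\le k}|$ increases strictly for $r\le r^*$ and is nonincreasing for $r\ge r^*$. So $r^*$ is the smallest maximizer, and $r^*+1\le r_{\max}$ is a maximizer if and only if $\Delta_{r^*+1}=0$. If $s\ge r^*+2$ were a maximizer, then $\Delta_{r^*+2}=0$; but $|\mathcal S_s^{\le k}|=M>0$ gives $k-t\ge s\ge r^*+2$, and hence $\Delta_{r^*+2}<0$.
\end{proof}

For part (ii) we shift a maximum family to a stable one, identify the stable maximum families, and undo the shifts. We begin with the last step, since the identification uses it too.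

\subsection*{Undoing a shift}

\begin{lemma}\label{lem:undo}
Let $\mathcal F\subseteq2^{[n]}$ be $t$-intersecting, $x<y$, and $\sigma_{xy}(\mathcal F)=\mathcal S^{\le k}(T)$ with $|T|=t+2r$ and $t+r\le k$. Then $\mathcal F=\mathcal S^{\le k}(T)$, or $x\in T$, $y\notin T$ and $\mathcal F=\mathcal S^{\le k}(T-x+y)$.
\end{lemma}

\begin{proof}
Write $\mathcal S=\mathcal S^{\le k}(T)$. The case $y\in T$, $x\notin T$ cannot occur: a $(t+r)$-subset $X$ of $T$ containing $y$ lies in $\mathcal S$ while $X-y+x$ does not, but $\mathcal S$ is $\sigma_{xy}$-stable by (S1). If $T$ contains both or neither of $x,y$, then $\mathcal S$ contains both or neither set of each pair $\{Z+x,Z+y\}$, and (S1) gives $\mathcal F=\mathcal S$.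

Let $x\in T$, $y\notin T$, and $T_0=T-x$, so $|T_0|=t+2r-1$. The pairs of which $\mathcal S$ contains exactly one set are those with $Z$ in
\[
\mathcal Z=\{Z\subseteq[n]\setminus\{x,y\}:|Z\cap T_0|=t+r-1,\ |Z|\le k-1\}.
\]
By (S1), $\mathcal F$ agrees with $\mathcal S$ outside these pairs and contains exactly one of $Z+x$, $Z+y$ for each $Z\in\mathcal Z$. Color $Z$ by $x$ or $y$ accordingly. If the color is always $x$, then $\mathcal F=\mathcal S$. If it is always $y$, then $\mathcal F$ is the image of $\mathcal S$ under the transposition of $x$ and $y$, which is $\mathcal S^{\le k}(T-x+y)$. So we must show that the color is constant.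

If $Z,Z'$ have different colors, then $|Z\cap Z'|=|(Z+x)\cap(Z'+y)|\ge t$. So $|Z\cap Z'|=t-1$ forces equal colors. Given $Z\in\mathcal Z$, let $A=Z\cap T_0$. As $|T_0\setminus A|=r\le t+r-1$, there is $A'\subseteq T_0$ with $|A'|=t+r-1$ and $A\cup A'=T_0$. Then $A'\in\mathcal Z$ because $t+r\le k$, and $|Z\cap A'|=|A\cap A'|=2(t+r-1)-(t+2r-1)=t-1$. So every $Z$ has the color of some subset of $T_0$, and it remains to treat the $(t+r-1)$-subsets of $T_0$. For $r=0$ there is only one. For $r\ge1$ pass to complements in $T_0$: these are the $r$-subsets of $T_0$, and by the computation above two disjoint ones have the same color. Two $r$-subsets that differ in one element cover $r+1$ elements, and $|T_0|-(r+1)=t+r-2\ge r$ since $t\ge2$, so some $r$-subset is disjoint from both and they have the same color. Any two $r$-subsets are joined by a sequence of such exchanges.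
\end{proof}

\subsection*{Stable maximum families}
Let $\mathcal F$ be a maximum family and $\mathcal U$ the family of all subsets of $[n]$ that contain a member of $\mathcal F$. Then $\mathcal U$ is $t$-intersecting, so its members of size at most $k$ form an admissible family containing $\mathcal F$, and by maximality
\begin{equation}\label{eq:upclosed}
\mathcal F=\{X\in\mathcal U:|X|\le k\}.
\end{equation}
Suppose now that $\mathcal F$ is stable. Then so is $\mathcal U$: if $X\supseteq Y\in\mathcal F$, $x<y$, $y\in X$, $x\notin X$, then $X-y+x$ contains $Y$ if $y\notin Y$, and contains $Y-y+x\in\mathcal F$ if $y\in Y$. The right window for $\mathcal F$ is the smallest one that determines $\mathcal U$. Let $m$ be the largest element that occurs in an inclusion-minimal member of $\mathcal U$, and put $G=\mathcal U\cap2^{[m]}$ and $W=W_m$. Then $\mathcal U$ is the lift of $G$; the family $G$ is $t$-intersecting, stable and closed under supersets in $[m]$; and $W(G)=\omega(\mathcal U)=M$. Since $\mu_m(W)\le M$, we have $W(G)=\mu_m(W)=M$,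 so no operation of Lemma~\ref{lem:op} increases $W$. We now revisit the proof of Lemma~\ref{lem:red}, with $R,R_i,R_i^x$ defined for this $G$, and extract the consequences.

\begin{lemma}\label{lem:stable}
Let $\mathcal F$ be a stable maximum family, with $m,G,W,R$ as above.
\begin{itemize}
\item[(a)] If $R_i\ne\emptyset$ and $i\le k+1$, then $2i=m+t$.
\item[(b)] $m=t+2s$ for a maximizer $s$, and with $c=t+s$ we have $c\le k$ and $R_c\ne\emptyset$. If $s\ge1$, then $\Delta_s\ge0$ and
\begin{equation}\label{eq:neg}
|R_c^x|W(c-1)-(|R_c|-|R_c^x|)W(c)\le0\qquad(x\in[m-1]).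
\end{equation}
\item[(c)] If $s=0$ or $\Delta_s>0$, then $\mathcal F=\mathcal S_s^{\le k}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $j=m+t-i\ne i$. By Lemma~\ref{lem:R}(c), both $(C,L)=(R_i,R_j)$ and $(C,L)=(R_j,R_i)$ are allowed in Lemma~\ref{lem:op}. Neither increases $W$, so
\[
|R_i|W(i-1)\le|R_j|W(j)\le|R_j|W(j-1)\le|R_i|W(i)\le|R_i|W(i-1).
\]
All terms are equal, and they are positive because $i-1\le k$. So $W(i-1)=W(i)>0$ and $W(j-1)=W(j)>0$. In particular $j\le k$, and $0=W(j-1)-W(j)=\binom{n-m}{k-j+1}$ forces $k-j+1>n-m$, that is, $j\le k-n+m$. The same holds for $i$. Adding, $m+t\le2k-2n+2m$, so $2k\ge2n-m+t\ge n+t$, contrary to the hypothesis on $k$.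

(b), (c) A minimal member of $\mathcal U$ containing $m$ lies in $\mathcal F$ and in $R$, so by (a) its size $c\le k$ satisfies $2c=m+t$. Thus $m=t+2s$ and $c=t+s$ with $0\le s\le r_{\max}$. If $s=0$, then $G=\{[t]\}$, so $\mathcal F=\mathcal S_0^{\le k}$ by \eqref{eq:upclosed}, and $0$ is a maximizer. Let $s\ge1$. For $x\in[m-1]$ the choice $C=R_c^x$, $L=R_c\setminus R_c^x$ is allowed in Lemma~\ref{lem:op}: a set $E'\in R\setminus L$ either lies in $R_c^x$, where Lemma~\ref{lem:R}(b) applies, or has size different from $c$, where Lemma~\ref{lem:R}(c) applies. This gives \eqref{eq:neg}. By \eqref{eq:average} the left sides of \eqref{eq:neg} add up to $-|R_c|\Delta_s$, so $\Delta_s\ge0$. As $k>t+s-1$, Proposition~\ref{prop:window} gives $M=\mu_m(W)=|\mathcal S_s^{\le k}|$, so $s$ is a maximizer. If $\Delta_s>0$, the proposition also gives $G\subseteq K_s$, hence $\mathcal F\subseteq\mathcal S_s^{\le k}$, and both families have size $M$.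
\end{proof}

The tie $\Delta_s=0$ is harder, because the comparison of weights has no slack and does not exclude small traces. What we gain instead is that every one of the $m-1$ operations in \eqref{eq:neg} preserves the weight. Each of them produces a maximum family that lives on $[m-1]$, such a family is already classified by Lemmas~\ref{lem:stable}(c) and~\ref{lem:undo}, and from these $m-1$ families we reconstruct $G$.

\begin{lemma}\label{lem:tie}
In Lemma~\ref{lem:stable}, if $s\ge1$ and $\Delta_s=0$, then $\mathcal F=\mathcal S_s^{\le k}$.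
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:B}(i), $s=r^*+1$; the only other maximizer is $s-1=r^*$, and $s-1=0$ or $\Delta_{s-1}>0$. The left sides of \eqref{eq:neg} add up to $0$, so each is $0$. Since $W(c-1),W(c)>0$,
\begin{equation}\label{eq:nu}
|R_c^x|=\nu:=\frac{W(c)}{W(c-1)+W(c)}\,|R_c|\quad(x\in[m-1]),\qquad 0<\nu<|R_c|.
\end{equation}

\emph{A maximum family on $[m-1]$.} Fix $x\in[m-1]$ and let $G^x$ be the result of Lemma~\ref{lem:op} with $C=R_c^x$, $L=R_c\setminus R_c^x$. It is $t$-intersecting, $W(G^x)=M$, and $R(G^x)=R\setminus R_c$ consists of sets of size at least $k+2$ by Lemma~\ref{lem:stable}(a). For $H\subseteq2^{[m-1]}$ let $\widehat H=\{X\subseteq[n]:|X|\le k,\ X\cap[m-1]\in H\}$, and take $H=G^x\cap2^{[m-1]}$. If $|X|\le k$ and $X\cap[m]\in G^x$, then $X\cap[m]\notin R(G^x)$, so $X\cap[m-1]\in H$. There are $W(G^x)=M$ such sets $X$, and $\widehat H$ is $t$-intersecting, so $\widehat H$ is a maximum family.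

\emph{Identifying $\widehat H$.} Let $a<b\le m-1$. Whether $X\in\sigma_{ab}(\widehat H)$ is decided by the membership in $\widehat H$ of $X$ and of the set obtained from $X$ by exchanging $a$ and $b$, which has the same size; so $\sigma_{ab}(\widehat H)=\widehat{\sigma_{ab}(H)}$. Shift $H$ inside $[m-1]$ to a stable family $H^*$. Then $\widehat{H^*}$ is a maximum family that is $\sigma_{ab}$-stable for $a<b\le m-1$. It is also $\sigma_{ab}$-stable for $b\ge m$: if $Y\in\widehat{H^*}$, $b\in Y$, $a\notin Y$, then $Y\cap[m-1]\in\widehat{H^*}$, and $Y-b+a$ is a superset of it of size at most $k$, which lies in $\widehat{H^*}$ by \eqref{eq:upclosed}. So $\widehat{H^*}$ is stable. Its minimal members lie in $[m-1]$, since $Y\in\widehat{H^*}$ implies $Y\cap[m-1]\in\widehat{H^*}$. Lemma~\ref{lem:stable}(b) attaches to it a maximizer $s^*$ with $t+2s^*\le m-1$, so $s^*=s-1$, and Lemma~\ref{lem:stable}(c) gives $\widehat{H^*}=\mathcal S^{\le k}([m-2])$. We apply Lemma~\ref{lem:undo} backward along the shifts. Each step exchanges at most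 two elements of $[m-1]$, so $\widehat H=\mathcal S^{\le k}(T)$ with $T=[m-1]-y_x$ for some $y_x\in[m-1]$, and the threshold is $t+s-1=c-1$.

Let $P$ be a $(c-1)$-subset of $[m-1]$. Then $P\in\mathcal S^{\le k}(T)$ if and only if $y_x\notin P$, and $P\in\widehat H$ if and only if $P\in G^x$. By the definition of $G^x$,
\begin{equation}\label{eq:P}
y_x\notin P\iff P\in G\ \text{ or }\ \bigl(P+m\in R_c\text{ and }x\notin P\bigr).
\end{equation}

\emph{We have $y_x=x$ for all $x$.} Suppose $y:=y_x\ne x$. If $E\in R_c^x$, then \eqref{eq:P} for $P=E-m$ gives $y\notin E$. So $R_c^x\subseteq R_c^y$, and $R_c^x=R_c^y$ by \eqref{eq:nu}. Since $\nu<|R_c|$, there is $E_1\in R_c$ with $x\in E_1$, and then $y\in E_1$. Let $Q_1=[m-1]\setminus E_1$, so $|Q_1|=s$ and $x,y\notin Q_1$. The set $[m-1]\setminus(Q_1+x)$ contains $y$ and has $t+s-2\ge s$ elements, because $t\ge2$. Choose an $s$-subset $Q$ of it with $y\in Q$, and put $P=[m-1]\setminus Q$. Then $|P|=c-1$, $y\notin P$ and $x\in P$, so $P\in G$ by \eqref{eq:P}. But $|P\cap E_1|=m-1-2s=t-1$,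 which is impossible in the $t$-intersecting family $G$.

\emph{Reconstruction.} Each $(c-1)$-subset $P$ of $[m-1]$ misses some $x\in[m-1]$, as $m-c=s\ge1$. By \eqref{eq:P} with $y_x=x$, either $P\in G$ or $P+m\in R_c$, and in both cases $P+m\in G$. So $G$ contains all $c$-subsets of $[m]$ that contain $m$. If $E$ is a $c$-subset of $[m-1]$ and $q\in E$, then $E-q+m\in G$, and $\sigma_{qm}$-stability gives $E\in G$. Since $G$ is closed under supersets, $G\supseteq K_s$. Hence $\mathcal F\supseteq\mathcal S_s^{\le k}$, and both families have size $M$.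
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
If $r$ is a maximizer and $|T|=t+2r$, then $\mathcal S^{\le k}(T)$ is the image of $\mathcal S_r^{\le k}$ under a permutation of $[n]$, so it is a maximum family by Theorem~\ref{thm:A}. Conversely, by (S1)--(S3) finitely many shifts carry a maximum family $\mathcal F$, through maximum families, to a stable one. By Lemmas~\ref{lem:stable} and~\ref{lem:tie} the latter is $\mathcal S_s^{\le k}$ with $s$ a maximizer and $t+s\le k$. Lemma~\ref{lem:undo}, applied backward along the shifts, gives $\mathcal F=\mathcal S^{\le k}(T)$ with $|T|=t+2s$.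
\end{proof}

\section{The role of the bound on $k$}\label{sec:scope}

Besides Lemma~\ref{lem:step} and Corollary~\ref{cor:sign}, the condition $k<\frac{n+t}2$ entered only Lemma~\ref{lem:stable}(a). We make no claim about $k\ge\frac{n+t}2$, where $|\mathcal S_r^{\le k}|$ need not be unimodal in $r$. Let $t=2$, let $n$ be even, and let $k=\frac n2+1$. For $s=r_{\max}=\frac n2-1$ we have $n-t-2s=0$ and $k-t-s=0$, so $\Delta_{r_{\max}}=t-1>0$ and $|\mathcal S^{\le k}_{r_{\max}}|>|\mathcal S^{\le k}_{r_{\max}-1}|$. On the other hand,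
\[
|\mathcal S^{\le k}_{r_{\max}}|=\binom n{n/2+1}<\binom n{n/2}\le\frac{2^n}{\sqrt{n+1}},\qquad |\mathcal S_0^{\le k}|=\sum_{l\le (n-2)/2}\binom{n-2}l\ge2^{n-3}.
\]
The bound on the central coefficient follows from $\binom{n}{n/2}=2^n\prod_{i=1}^{n/2}\frac{2i-1}{2i}$ and $\bigl(\frac{2i-1}{2i}\bigr)^2\le\frac{2i-1}{2i+1}$. So for even $n\ge64$ we have $|\mathcal S_0^{\le k}|>|\mathcal S^{\le k}_{r_{\max}}|>|\mathcal S^{\le k}_{r_{\max}-1}|$: the sequence falls and then rises again, so the conclusion of Corollary~\ref{cor:sign}, on which Case~1 of Proposition~\ref{prop:window} depends, fails.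

\begin{thebibliography}{9}

\bibitem{Frankl}
Frankl, \emph{The shifting technique in extremal set theory}, 1987.

\bibitem{TBL}
\emph{The $t$-intersection problem in the truncated Boolean lattice},
\texttt{http://www.mathematik.uni-bielefeld.de/ahlswede/homepage/public/164.pdf}.

\end{thebibliography}
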